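# Quasi-isometry of finitely generated groups is not Borel reducible to isomorphism

## 1. Quasi-isometries and the space of marked groups

Let $G$ be a group with a finite generating set $S$. Write $|g|_S$ for the length of a shortest word in $S^{\pm1}$ that represents $g$, and $d_S(x,y)=|x^{-1}y|_S$ for the word metric. The Cayley graph has vertex set $G$ and, for each $g\in G$ and $s\in S$, an edge from $g$ to $gs$ labeled $s$. Left multiplication acts on it by automorphisms. "f.g." means finitely generated.

**Definition (quasi-isometry).** Let $G,H$ be f.g. groups with word metrics $d_S,d_T$. Then $G\approx_{QI}H$ if there are constants $\lambda\ge1$, $C\ge0$ and a map $\varphi:G\to H$ such that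
$$\tfrac1\lambda d_S(x,y)-C\le d_T(\varphi(x),\varphi(y))\le\lambda d_S(x,y)+C\qquad(x,y\in G)$$
and every $h\in H$ lies within $d_T$-distance $C$ of $\varphi(G)$. This does not depend on the choice of finite generating sets.

For example, the projection $\mathbb Z\times\mathbb Z/2\to\mathbb Z$, $(n,\epsilon)\mapsto n$, is onto and satisfies $d_S-1\le d_T\le d_S$ for the obvious generators. So these two groups, which are not isomorphic, are quasi-isometric. Every finite group is quasi-isometric to the trivial group (take $C$ to be its diameter). But $\mathbb Z$ is not quasi-isometric to a finite group of diameter $d$, because the left inequality would give $d_S\le\lambda(d+C)$ on $\mathbb Z$.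

We shall use quasi-isometries in the following form. *We have $G\approx_{QI}H$ if and only if there are an integer $K\ge1$ and maps $\varphi:G\to H$, $\psi:H\to G$, each sending adjacent vertices to vertices at distance at most $K$, with*
$$d(\psi\varphi(g),g)\le K\ (g\in G),\qquad d(\varphi\psi(h),h)\le K\ (h\in H).\tag{1}$$
*Moreover one can arrange $\varphi(1)=1$.* Given a quasi-isometry $\varphi$, let $\psi(h)$ be some $g$ with $d(\varphi(g),h)\le C$. The map $\varphi$ sends adjacent vertices to distance at most $\lambda+C$. If $h,h'$ are adjacent, then $d(\varphi\psi(h),\varphi\psi(h'))\le1+2C$, so $d(\psi(h),\psi(h'))\le\lambda(1+3C)$. Also $d(\varphi\psi\varphi(g),\varphi(g))\le C$ gives $d(\psi\varphi(g),g)\le2\lambda C$. Any integer $K\ge 1$ above all these bounds works. Conversely, maps as in (1) are $K$-Lipschitz, and $d(x,y)\le d(\psi\varphi(x),\psi\varphi(y))+2K\le K\,d(\varphi(x),\varphi(y))+2K$, while each $h$ is within $K$ of $\varphi(\psi(h))$. So $\varphi$ is a quasi-isometry. Finally, replacing $\varphi$ by $g\mapsto\varphi(1)^{-1}\varphi(g)$ and $\psi$ by $h\mapsto\psi(\varphi(1)h)$ keeps all the properties, because left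 translations are isometries, and makes $\varphi(1)=1$.

**Definition (bi-Lipschitz equivalence).** Two f.g. groups are bi-Lipschitz equivalent if there is a bijection between them that is Lipschitz with Lipschitz inverse. This too is independent of generating sets, and it implies quasi-isometry (take $C=0$).

For example, $(n,\epsilon)\mapsto2n+\epsilon$, with $\epsilon\in\{0,1\}$, is a bijection $\mathbb Z\times\mathbb Z/2\to\mathbb Z$. Checking adjacent vertices, one sees that it and its inverse are $2$-Lipschitz.

**Definition (marked groups).** A marked group is a f.g. group $G$ with a distinguished sequence $(s_1,\dots,s_m)$ of generators. Identify its isomorphism type with the normal subgroup $N\trianglelefteq F_m$ such that $G\cong F_m/N$, where the free generators map to $s_1,\dots,s_m$. Let $\mathcal G_m$ be the set of all these $N$, and let $\mathcal G=\bigsqcup_{m\ge1}\mathcal G_m$.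

Being a normal subgroup is a conjunction of conditions such as "$u,v\in N\Rightarrow uv^{-1}\in N$", each involving finitely many words. Hence $\mathcal G_m$ is closed in $2^{F_m}$, so it is compact and metrizable, and $\mathcal G$ is Polish. Convergence $N_j\to N$ means that each fixed word is eventually in $N_j$ exactly when it is in $N$.

For example, $\mathcal G_1$ consists of the subgroups $n\mathbb Z$, $n\ge0$, of $F_1=\mathbb Z$. For $n\ge1$ the point $n\mathbb Z$ is isolated, since it is singled out by "$n\in N$ and $1,\dots,n-1\notin N$". A nonzero integer $k$ lies in $n\mathbb Z$ only if $n\le|k|$ or $n$ divides into it for some such $n$, that is, never for $n>|k|$; so $n\mathbb Z\to\{0\}$ as $n\to\infty$. Thus $\mathcal G_1$ is a convergent sequence with its limit, the cyclic groups $\mathbb Z/n$ converging to $\mathbb Z$.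

On $\mathcal G$ we write $x\cong y$ if the underlying groups are isomorphic as abstract groups, and $x\approx_{QI}y$ if they are quasi-isometric.

## 2. Borel reductions and $K_\sigma$ relations

**Definition (Borel reduction).** Let $E_0,F$ be equivalence relations on Polish spaces $X,Y$. A Borel reduction of $E_0$ to $F$ is a Borel map $f:X\to Y$ such that $x\,E_0\,y\iff f(x)\,F\,f(y)$ for all $x,y\in X$. We write $E_0\le_BF$ if one exists, and $E_0<_BF$ if $E_0\le_BF$ but not $F\le_BE_0$. If $E_0\le_BF$ and $F\le_BE_0$, the relations are Borel bireducible.

For example, on $\mathbb R$ let $x\sim y$ mean $\lfloor x\rfloor=\lfloor y\rfloor$. The map $x\mapsto\lfloor x\rfloor$ reduces $\sim$ to equality on $\mathbb Z$. Here uncountable classes are collapsed to points, and a reduction is allowed to do this.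

**Definition (countable classes).** An equivalence relation has countable classes if each class is a countable set.

For example, $\cong$ on $\mathcal G$ has countable classes: a point of the class of $G$ is determined by a finite generating tuple of $G$, and a f.g. group has only countably many finite tuples.

**Definition ($K_\sigma$ relation).** An equivalence relation on a Polish space $Y$ is $K_\sigma$ if, as a subset of $Y\times Y$, it is a countable union of compact sets. It is a complete $K_\sigma$ equivalence relation if moreover every $K_\sigma$ equivalence relation on a Polish space is Borel reducible to it.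

The example we need is the following. Let
$$X_0=\prod_{n\ge1}\{0,1,\dots,n\},\qquad x\,E\,y\iff\sup_n|x_n-y_n|<\infty .$$
The space $X_0$ is compact and metrizable, and $E$ is the union over $N$ of the closed sets $\{(x,y):|x_n-y_n|\le N\text{ for all }n\}$, so $E$ is $K_\sigma$. The zero sequence is $E$-equivalent to $(1,1,1,\dots)$ but not to $(n)_{n\ge 1}$. The sequences $(\lfloor n/2\rfloor)_n$ and $(n)_n$ are not equivalent, although their ratio is bounded for $n\ge 2$; this pair will come back.

**Definition (orbit equivalence relation).** If a Polish group acts in a Borel way on a Polish space, lying in the same orbit is its orbit equivalence relation.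

For example, let $c_0$ be the separable Banach space of real null sequences with the sup norm, a Polish group under addition. It acts continuously on $\mathbb R^\omega$ (coordinates indexed by $n\ge1$, product topology) by translation. The orbit relation is $x-y\in c_0$.

## 3. Is $\approx_{QI}$ Borel reducible to $\cong$?

In geometric group theory one often cares about groups only up to quasi-isometry. Could one explicitly attach to each f.g. group another f.g. group such that two groups are quasi-isometric exactly when the attached groups are isomorphic? Reading "explicit" as "Borel", the problem, whose source is "A Descriptive View of Geometric Group Theory" (https://e.math.cornell.edu/sites/topology/2011/talks/thomas_workshop.pdf), is this: *is there a Borel map $f:\mathcal G\to\mathcal G$ with $x\approx_{QI}y\iff f(x)\cong f(y)$?* The answer is no.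

**Theorem A.** There is a continuous map $\Gamma:X_0\to\mathcal G_8$ such that for all $x,y\in X_0$:

- if $x\,E\,y$, then there is a bi-Lipschitz bijection $\Gamma(x)\to\Gamma(y)$, so $\Gamma(x)\approx_{QI}\Gamma(y)$;
- if $\Gamma(x)\approx_{QI}\Gamma(y)$, then $x\,E\,y$.

**Theorem B.** There is no Borel $f:\mathcal G\to\mathcal G$ with $x\approx_{QI}y\iff f(x)\cong f(y)$. More generally, $\approx_{QI}$ is not Borel reducible to any equivalence relation with countable classes on a Polish space.

**Theorem C.** $\approx_{QI}$ is a $K_\sigma$ equivalence relation, and every $K_\sigma$ equivalence relation on a Polish space is Borel reducible to it. Consequently $\cong\,<_B\,\approx_{QI}$ strictly, and $\approx_{QI}$ is not Borel reducible to any orbit equivalence relation of a Borel action of a Polish group. The same holds for bi-Lipschitz equivalence in place of $\approx_{QI}$.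

So $\approx_{QI}$ is a complete $K_\sigma$ equivalence relation. Theorems A and B are proved here from normal forms and Baire category; Theorem C also uses published theorems, cited in Section 12.

## 4. Cyclic groups, countable families, and choice functions

On $\mathcal G_1$ a reduction exists. The groups $\mathbb Z/n$, $n\ge1$, form one quasi-isometry class and $\mathbb Z$ forms another. Send every $n\mathbb Z$ with $n\ge1$ to the trivial marked group $1\mathbb Z$, and fix the point $\{0\}$. The map is Borel, since $\mathcal G_1$ is countable, and it is a reduction. It is not continuous at $\{0\}$.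

The same works on any countable set $\mathcal A\subset\mathcal G$, for instance on all finitely presented marked groups. Choose one element in each $\approx_{QI}$-class of $\mathcal A$, and let $f(x)$ be the chosen element equivalent to $x$. Every map on a countable set is Borel. If $x\approx_{QI}y$, then $f(x)=f(y)$. If $f(x)\cong f(y)$, then $x\approx_{QI}f(x)\approx_{QI}f(y)\approx_{QI}y$. So an obstruction must use uncountably many groups.

On all of $\mathcal G$ the same recipe, with the axiom of choice, gives a reduction with no regularity. So a proof of Theorem B must use that $f$ is Borel.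

The first argument that suggests itself is about the size of classes: $\cong$ has countable classes, so find an uncountable $\approx_{QI}$-class. This stops at once, because the relation $\lfloor x\rfloor=\lfloor y\rfloor$ of Section 2 has uncountable classes and still reduces to equality. What helps is a relation in which a large group moves each point within its class, so that a Borel map into countable classes is forced to be constant on too large a set. The relation $E$ is of this kind.

## 5. Baire category against countable classes

We recall some facts about Polish spaces. A set is meager if it is a countable union of nowhere dense sets, and comeager if its complement is meager. "For comeager many" refers to a comeager set of points. A comeager subset of a nonempty open set is dense in it (Baire). For example, $\{x\in\mathbb R^\omega: x\text{ bounded}\}=\bigcup_N[-N,N]^\omega$ is meager, since each $[-N,N]^\omega$ is closed and a basic open set leaves almost all coordinates unrestricted.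

- *Baire property.* For a Borel set $B$ there is an open $U$ such that $B\triangle U$ is meager.
- *Kuratowski–Ulam.* A Borel subset of $X\times Y$ is meager if and only if comeager many $x$ have meager section, and likewise with the factors exchanged.
- *Category quantifiers.* If $R\subset X\times Y$ is Borel and $W\subset Y$ is open, then $\{x:(x,y)\in R\text{ for comeager many }y\in W\}$ is Borel (Kechris, *Classical Descriptive Set Theory*, 16.1).
- *Continuity.* A Borel map between Polish spaces is continuous on some dense $G_\delta$ set (Kechris, 8.38).
- *Open maps.* Preimages of meager sets under a continuous open map are meager. Indeed, if $N$ is closed with empty interior, its preimage is closed, and a nonempty open subset of the preimage would have a nonempty open image inside $N$.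

Write $B(h,\varepsilon)$ for open balls in $c_0$.

**Lemma 1.** Let $Y$ be Polish, let $F$ be an equivalence relation on $Y$ with countable classes, and let $\theta:\mathbb R^\omega\to Y$ be Borel with $x-y\in c_0\Rightarrow\theta(x)\,F\,\theta(y)$. Then $\theta^{-1}(y_0)$ is nonmeager for some $y_0\in Y$.

**Step 1: local constancy along orbits.** The aim is to show that, for generic $x$, $\theta$ is generically constant on a small $c_0$-ball around $x$. For $\varepsilon>0$ let $P_\varepsilon$ be the set of $x$ such that $\theta(x+h)=\theta(x)$ for comeager many $h\in B(0,\varepsilon)$. It is Borel by the category quantifier fact. Put $B=\bigcup_{k\ge1}P_{1/k}$; we claim that $B$ is comeager.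

Fix $x$. For $y$ in the class $[\theta(x)]_F$ put $B_y=\{h\in c_0:\theta(x+h)=y\}$. These countably many Borel sets cover $c_0$. Choose $U_y$ open with $B_y\triangle U_y$ meager. If $h\in B_y\cap U_y$, pick $k$ with $B(h,1/k)\subset U_y$. Then comeager many points of $B(h,1/k)$ lie in $B_y$, that is, $\theta(x+h+h')=y=\theta(x+h)$ for comeager many $h'\in B(0,1/k)$, so $x+h\in P_{1/k}$. The remaining $h$ lie in $c_0\setminus\bigcup_y(B_y\cap U_y)\subset\bigcup_y(B_y\setminus U_y)$, which is meager because there are countably many $y$. This is where countable classes are used.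

So for every $x$ we have $x+h\in B$ for comeager many $h\in c_0$. By Kuratowski–Ulam in $\mathbb R^\omega\times c_0$ there is one $h$ with $\{x:x+h\in B\}$ comeager. Translation by $h$ is a homeomorphism, so $B$ is comeager.

**Step 2: a single ball size and a good base point.** The aim is to fix $\varepsilon$ and to find one orbit on which almost every point is good. Since $B$ is comeager, some $P_\varepsilon$ with $\varepsilon=1/k$ is nonmeager. Having the Baire property, it is comeager in a nonempty open set, which we shrink to $U=\{x:x_i\in I_i\text{ for }i<m\}$ with open intervals $I_i$. Let $\Omega$ be a dense $G_\delta$ on which $\theta$ is continuous. Then $Q=P_\varepsilon\cap\Omega\cap U$ is comeager in $U$.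

The map $(x,h)\mapsto x+h$ on $\mathbb R^\omega\times c_0$ is the homeomorphism $(x,h)\mapsto(x+h,h)$ followed by a projection, so it is continuous and open. Hence $\{(x,h):x+h\in U\setminus Q\}$ is meager. By Kuratowski–Ulam there is $x\in U$ such that $\{h\in c_0:x+h\in U\setminus Q\}$ is meager. Put $V=\{h\in c_0:x+h\in U\}$, which is open and convex and contains $0$. Then $V'=\{h\in V:x+h\in Q\}$ is comeager in $V$.

**Step 3: from local to global constancy on the orbit.** The aim is to show that $\theta$ is constant on $x+V'$. Put $\theta_x(h)=\theta(x+h)$. If $h\in V'$ then $x+h\in P_\varepsilon$, so $\theta_x(g)=\theta_x(h)$ for comeager many $g\in B(h,\varepsilon)$. If $h_1,h_2\in V'$ and $\|h_1-h_2\|<\varepsilon$, then $B(h_1,\varepsilon)\cap B(h_2,\varepsilon)$ is nonempty and open, so some $g$ in it satisfies $\theta_x(h_1)=\theta_x(g)=\theta_x(h_2)$. For arbitrary $h,h'\in V'$, the segment from $h$ to $h'$ lies in the convex set $V$. Subdivide it into steps shorter than $\varepsilon/3$ and move each interior division point by less than $\varepsilon/3$ into $V'$, which is dense in $V$. This gives a chain in $V'$ with steps shorter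 than $\varepsilon$. So $\theta_x$ is constant on $V'$, with value $y_0$, say.

**Step 4: from one orbit to an open set.** The aim is to spread the constant value over $\Omega\cap U$. The set $x+V=(x+c_0)\cap U$ is dense in $U$, since $c_0$ contains all finitely supported sequences. As $V'$ is norm-dense in $V$, and norm convergence implies coordinatewise convergence, $x+V'$ is dense in $U$. It is contained in $\Omega\cap U$, where $\theta$ is continuous. So $\theta=y_0$ on $\Omega\cap U$, which is nonmeager. $\square$

**Lemma 2.** Let $F$ be an equivalence relation with countable classes on a Polish space $Y$. There is no Borel $g:X_0\to Y$ with $x\,E\,y\iff g(x)\,F\,g(y)$.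

*Proof.* Suppose $g$ is such a map. To apply Lemma 1 we move to $\mathbb R^\omega$ by the Borel map $r:\mathbb R^\omega\to X_0$, $r(x)_n=\lfloor\min(\max(x_n,0),n)\rfloor$. Clamping is $1$-Lipschitz, and taking integer parts changes differences by less than $1$, so $|r(x)_n-r(y)_n|\le|x_n-y_n|+1$. Thus $x-y\in c_0$ implies $r(x)\,E\,r(y)$, and $\theta=g\circ r$ satisfies the hypothesis of Lemma 1. Let $\theta^{-1}(y_0)$ be nonmeager. Any $x,y$ in it satisfy $g(r(x))\,F\,g(r(y))$, so $r(x)\,E\,r(y)$. Hence $\theta^{-1}(y_0)\subset r^{-1}([u]_E)$ for some $u\in X_0$.

We show that $r^{-1}([u]_E)$ is meager, a contradiction. It equals $\bigcup_NZ_N$ with $Z_N=\{x:|r(x)_n-u_n|\le N\text{ for all }n\}$, and each $Z_N$ is nowhere dense. Indeed, given a nonempty basic open set that restricts only coordinates below $m$, pick $n\ge m$ with $n>2N+1$. Then $u_n>N$ or $n-u_n>N$. In the first case restrict further to $x_n\in(-2,-1)$, so that $r(x)_n=0$; in the second to $x_n\in(n+1,n+2)$, so that $r(x)_n=n$. Either way we get a nonempty open subset disjoint from $Z_N$. $\square$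

**Proof of Theorem B from Theorem A.** Let $F$ have countable classes on a Polish space $Y$, and suppose $f:\mathcal G\to Y$ is a Borel reduction of $\approx_{QI}$ to $F$. By Theorem A, $x\,E\,y\iff\Gamma(x)\approx_{QI}\Gamma(y)\iff f(\Gamma(x))\,F\,f(\Gamma(y))$, so $g=f\circ\Gamma$ contradicts Lemma 2. Since $\cong$ has countable classes on the Polish space $\mathcal G$, it is one such $F$. $\square$

The rest is the construction of $\Gamma$.

## 6. Relator lengths as codes, and three ways to lose the code

We want groups with relators $R_i$ at widely separated scales, where the length of $R_i$ stores a number. For a lower bound, we want the loop $R_i$ not to be fillable by shorter loops; then quasi-isometric groups must have relators of comparable lengths. For the upper bound we must produce a bi-Lipschitz map between groups whose stored numbers differ boundedly.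

Start with $P=F(a,b)$, a central infinite cyclic group $\langle z\rangle$, and elements $w_iz^{k_i}\in P\times\langle z\rangle$ with positive words $w_i$ of length $L_i$. The integer $k_i\ge0$ is the code. To change $k$ to $k'$ we look for a map
$$\alpha(gz^n)=gz^{n+f(g)},\qquad\text{with } f(gw_i)=f(g)+k_i'-k_i\quad\text{for all }g\in P,\ i\ge1,$$
so that right multiplication by $w_iz^{k_i}$ turns into right multiplication by $w_iz^{k_i'}$. It is bi-Lipschitz if $f$ is Lipschitz.

*A homomorphism $f$ is too rigid.* For the words $w_i=\prod_{r=1}^{N_i}ab^{N_i+r}$ used below, a homomorphism gives $f(w_i)=N_if(a)+(L_i-N_i)f(b)$. Since $L_i=\frac32N_i(N_i+1)$, this forces $(k_i'-k_i)/L_i\to f(b)$. But the coding of Section 11, for $x=(0,0,\dots)$ and $y=(1,1,\dots)$, has $(k_i'-k_i)/L_i$ equal to $1$ for infinitely many $i$ and to $-1$ for infinitely many $i$. So $f$ must be a mere function.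

*Overlapping words give contradictory equations.* If $w_1=b^L$ and $w_2=b^{2L}$, then $f(gw_2)=f(gb^Lb^L)=f(g)+2(k_1'-k_1)$, so $k_2'-k_2$ is not free. We therefore take words whose translates in the Cayley tree overlap very little. Each translate then has most of its edges to itself, and Lemma 3 solves all the equations at once with bounded slope.

*Lengths give ratios, but $E$ is about differences.* Suppose we code by $k_n=x_nL_n$. The length of $R_n$ is then about $(1+x_n)L_n$ up to a constant factor, and comparing lengths bounds only the ratio $(1+x_n)/(1+y_n)$. The sequences $(\lfloor n/2\rfloor)$ and $(n)$ of Section 2 would not be separated by this comparison. Coding by $2^{x_n}L_n$ would cure this, but then $x_n=\lfloor n/2\rfloor$ and $y_n=x_n+1$ give $|k_n-k_n'|=2^{\lfloor n/2\rfloor}L_n$, which is not at most $DL_n$, as is necessary for a Lipschitz $f$ (a change of $k'_n-k_n$ over a path of length $L_n$). The remedy is to store all the numbers $|x_n-q|$, $0\le q\le n$, each in a relator of its own. They vary by at most $|x_n-y_n|$ when $x$ is replaced by $y$, and at $q=x_n$ the ratio compares $1$ with $1+|y_n-x_n|$, so it sees the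 difference.

## 7. Words with small overlaps and Lipschitz functions on the free group

For $i\ge1$ let
$$N_i=100((i+1)!)^2,\qquad w_i=\prod_{r=1}^{N_i}ab^{N_i+r},\qquad L_i=|w_i|=N_i+N_i^2+\tfrac12N_i(N_i+1)=\tfrac32N_i(N_i+1).$$
Then $N_{i+1}=(i+2)^2N_i>2N_i$. Using $2N_i^2\ge N_i(N_i+1)$ we get $L_{i+1}\ge\frac32(i+2)^4N_i^2\ge\frac12(i+2)^4L_i$. Hence
$$L_{i+1}\ge(i+2)^2L_i,\qquad2i\le L_i .\tag{2}$$

Let $\mathcal T$ be the Cayley tree of $P=F(a,b)$, with edges oriented from $g$ to $ga$ and from $g$ to $gb$. For $\sigma=(g,i)$ with $g\in P$ and $i\ge1$, also write $\sigma$ for the geodesic segment from $g$ to $gw_i$, and put $|\sigma|=L_i$. Let $\Sigma$ be the set of all $\sigma$. The words are positive, so each segment traverses its edges in the positive direction.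

**Small overlaps.** If $\sigma\ne\sigma'$ in $\Sigma$, then
$$\sigma\cap\sigma'\text{ has at most }\tfrac18\min(|\sigma|,|\sigma'|)\text{ edges.}\tag{3}$$

*Proof.* Let $\sigma=(g,i)$ and $\sigma'=(g',j)$ share an edge. In a tree their intersection is a path, and both segments traverse it in the positive direction. Its label $u$ is a subword of $w_i$ at a position $p$ and of $w_j$ at a position $q$. We have $(i,p)\ne(j,q)$: otherwise the initial vertex of the intersection is $gv=g'v$ with the same prefix $v$ of $w_i$, so $g=g'$ and $\sigma=\sigma'$.

Suppose $u$ contained two letters $a$. Then it would contain a block $ab^ma$. Blocks in $w_i$ have $m\in(N_i,2N_i]$, each such block occurs at most once in $w_i$, and the intervals $(N_i,2N_i]$ are disjoint for different $i$. So $m$ determines the word and the position of the block in it, which forces $(i,p)=(j,q)$, a contradiction. Hence $u$ has at most one letter $a$, so it has the form $b^s$ or $b^sab^t$, where $s,t\le2\min(N_i,N_j)$. Thus $|u|\le4N+1$ with $N=\min(N_i,N_j)\ge100$. Since $8(4N+1)=32N+8\le\frac32N(N+1)$, we get $|u|\le\frac18\min(L_i,L_j)$. $\square$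

**Lemma 3.** Let $D\ge0$ and $\tau_i\in\mathbb Z$ with $|\tau_i|\le DL_i$ for all $i$. There is $f:P\to\mathbb Z$ with $f(1)=0$,
$$f(gw_i)=f(g)+\tau_i\qquad(g\in P,\ i\ge1),\tag{4}$$
and $|f(gs)-f(g)|\le2D+1$ for all $g\in P$ and $s\in\{a,b\}^{\pm1}$.

**Step 1: private edges.** We give each segment a set of edges that no other segment owns, containing at least three quarters of it. Root $\mathcal T$ at $1$, and let $x_\sigma$ be the vertex of $\sigma$ closest to $1$. Then $\sigma$ consists of at most two arms issuing from $x_\sigma$, and for each vertex $v$ of $\sigma$ the geodesic $[1,v]$ contains $[x_\sigma,v]\subset\sigma$. Let $O_\sigma$ be the set of edges $\eta$ of $\sigma$ such that the part of the arm from $x_\sigma$ up to and including $\eta$ has more than $\frac18|\sigma|$ edges. Each of the at most two arms loses at most $\frac18|\sigma|$ edges, so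
$$|\sigma\setminus O_\sigma|\le\tfrac14|\sigma|,\qquad|O_\sigma|\ge\tfrac34|\sigma| .$$

The sets $O_\sigma$ are pairwise disjoint. Let $\eta\in O_\sigma\cap O_{\sigma'}$, and let $v$ be its endpoint farther from $1$. Both $x_\sigma$ and $x_{\sigma'}$ lie on $[1,v]$; say $x_{\sigma'}$ is at least as far from $1$ as $x_\sigma$. Then $[x_{\sigma'},v]$ is contained in $\sigma'$ and in $[x_\sigma,v]\subset\sigma$, and it has more than $\frac18|\sigma'|$ edges. By (3), $\sigma=\sigma'$.

**Step 2: a contraction.** We look for a slope function $c$ on edges whose sum along each $\sigma$ is prescribed, constant on each $O_\sigma$ and zero off $\bigcup O_\sigma$. The foreign edges of $\sigma$ are too few to upset the sum. For $v\in\ell^\infty(\Sigma)$ let $c_v=\sum_\sigma v_\sigma1_{O_\sigma}$. By disjointness $\|c_v\|_\infty\le\|v\|_\infty$. Write $\tau_\sigma=\tau_i$ for $\sigma=(g,i)$ and put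
$$\Psi(v)_\sigma=\frac1{|O_\sigma|}\Big(\tau_\sigma-\sum_{\eta\in\sigma\setminus O_\sigma}c_v(\eta)\Big).$$
Since $|\tau_\sigma|/|O_\sigma|\le\frac43D$ and $|\sigma\setminus O_\sigma|/|O_\sigma|\le\frac{1/4}{3/4}=\frac13$, the map $\Psi$ sends $\ell^\infty(\Sigma)$ to itself and is Lipschitz with constant $\frac13$. By the contraction principle it has a fixed point $v$, and $\|v\|\le\frac43D+\frac13\|v\|$, so $\|v\|\le2D$. Put $c=c_v$. On $O_\sigma$ we have $c=v_\sigma$, so $\Psi(v)_\sigma=v_\sigma$ says exactly that $\sum_{\eta\in\sigma}c(\eta)=\tau_\sigma$.

**Step 3: integrate and round.** This turns slopes into the function $f$. Let $f_0(g)$ be the signed sum of $c$ along $[1,g]$, an edge traversed backward counting negatively. Each $\sigma$ traverses its edges positively, so $f_0(gw_i)-f_0(g)=\tau_i$, while $|f_0(gs)-f_0(g)|\le2D$. Let $f=\lfloor f_0\rfloor$. Then $f(1)=0$. As $\tau_i$ is an integer, (4) survives rounding. Rounding adds less than $1$ to differences, which gives the last claim. $\square$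

## 8. Doubles along a free subgroup

We recall normal forms. In a free product $A*\langle e\rangle$ with $e$ of infinite order, each element is uniquely $a_0e^{n_1}a_1\cdots e^{n_r}a_r$ with $r\ge0$, $n_j\ne0$, $a_j\in A$, and $a_1,\dots,a_{r-1}\ne1$. Word length for the union of generating sets is the sum of the lengths of the syllables. To see this, cut a word into maximal blocks in the letters of $A$ or in $e^{\pm1}$, and repeatedly delete a block representing $1$, merging its neighbors. The length does not grow, and the process ends at the normal form, where each block is at least as long as its syllable.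

In an amalgam $M*_H\bar M$, the factors embed and $M\cap\bar M=H$. A product of $r\ge1$ factors alternately in $M\setminus H$ and $\bar M\setminus H$ is nontrivial. If $C\ni1$ is a transversal for the left cosets of $H$ in $M$ and $\bar C$ is one in $\bar M$ containing $1$, each element is uniquely $c_1\cdots c_lh$ with $h\in H$ and the $c_j$ alternately in $C\setminus\{1\}$ and $\bar C\setminus\{1\}$. The *double* of $M$ along $H$ is the amalgam of $M$ with a copy $\bar M$ in which each $h\in H$ is identified with its copy $\bar h$. For example, the double of $\langle x\rangle\cong\mathbb Z$ along $\langle x^2\rangle$ is $\langle x,\bar x\mid x^2=\bar x^2\rangle$. With $C=\{1,x\}$, its elements are uniquely alternating products of $x$ and $\bar x$ times a power of $x^2$; for instance $\bar x^{-1}=\bar x\cdot x^{-2}$.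

Now let $A=P\times\langle z\rangle$ with $z$ of infinite order, and
$$M=A*\langle e\rangle=\langle a,b,z,e\mid[a,z],[b,z]\rangle .$$
Let $|\cdot|_M$ be word length for $\{a,b,z,e\}$. It is the sum of syllable lengths, and $|gz^n|_M=|g|_P+|n|$ on $A$, because a word for $gz^n$ needs at least $|g|_P$ letters $a^{\pm1},b^{\pm1}$ and at least $|n|$ letters $z^{\pm1}$. For a sequence $k=(k_i)_{i\ge1}$ of integers $k_i\ge0$ put
$$h_i=h_i(k)=e^iw_iz^{k_i}e^i,\qquad\ell_i=\ell_i(k)=|h_i|_M=2i+L_i+k_i,\qquad H=H_k=\langle h_i:i\ge1\rangle .$$

**No cancellation in $H$.** The group $H$ is free on $(h_i)$. If $h=h_{i_1}^{\varepsilon_1}\cdots h_{i_r}^{\varepsilon_r}$ is a reduced product ($\varepsilon_j=\pm1$), then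
$$|h|_M\ge\sum_j(L_{i_j}+k_{i_j})\ge\tfrac12\sum_j\ell_{i_j}.\tag{5}$$

*Proof.* We have $h_i^{-1}=e^{-i}(w_iz^{k_i})^{-1}e^{-i}$. So between the $A$-syllables $(w_{i_j}z^{k_{i_j}})^{\varepsilon_j}$ and $(w_{i_{j+1}}z^{k_{i_{j+1}}})^{\varepsilon_{j+1}}$ stands $e^{\varepsilon_ji_j+\varepsilon_{j+1}i_{j+1}}$. The exponent vanishes only if $i_j=i_{j+1}$ and $\varepsilon_j=-\varepsilon_{j+1}$, which a reduced product excludes. So all $r$ nontrivial $A$-syllables survive in the normal form. This gives freeness and the first inequality. The second holds because $2i\le L_i$ gives $\ell_i\le2(L_i+k_i)$. $\square$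

The exponent $i$ on $e$ matters here: with $ew_iz^{k_i}e$ instead, the middle of $h_i^{-1}h_j$ would be $e^{-1}e=1$ even for $i\ne j$.

Let $\bar M$ be a copy of $M$ with generators $\bar a,\bar b,\bar z,\bar e$, and let $G_k=M*_{h=\bar h\,(h\in H)}\bar M$ be the double of $M$ along $H_k$. With $S=\{a,b,z,e,\bar a,\bar b,\bar z,\bar e\}$,
$$G_k=\langle S\mid[a,z],[b,z],[\bar a,\bar z],[\bar b,\bar z],\ R_i\ (i\ge1)\rangle,\qquad R_i=h_i\bar h_i^{-1},\quad|R_i|=2\ell_i .$$

## 9. Bounded slope differences give bi-Lipschitz maps

**Proposition 4.** If $|k_i-k_i'|\le DL_i$ for all $i$, there is a bijection $\Phi:G_k\to G_{k'}$ such that $\Phi$ and $\Phi^{-1}$ are $(2D+2)$-Lipschitz.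

Write $h_i=h_i(k)$, $h_i'=h_i(k')$, $H=H_k$, $H'=H_{k'}$, and let $\theta:H\to H'$ be the isomorphism $h_i\mapsto h_i'$, which exists because both groups are free on these elements.

**Step 1: the map on $A$.** Here we shear the $z$-direction. Take $f$ from Lemma 3 with $\tau_i=k_i'-k_i$, and put $\alpha(gz^n)=gz^{n+f(g)}$. This is a bijection of $A$ with $\alpha(1)=1$. For $p=gz^n\in A$, (4) gives $\alpha(pw_iz^{k_i})=gw_iz^{n+k_i+f(g)+k_i'-k_i}$. So
$$\alpha(p\,w_iz^{k_i})=\alpha(p)\,w_iz^{k_i'},\quad\alpha(pz)=\alpha(p)z,\quad\alpha(p)^{-1}\alpha(ps)=s\,z^{t},\ |t|\le2D+1\ (s\in\{a,b\}),\tag{6}$$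
where $t=f(gs)-f(g)$. The inverse is $gz^n\mapsto gz^{n-f(g)}$, which has the same form with $-f$, and it satisfies (6) with $k$ and $k'$ exchanged.

**Step 2: the map on $M$.** We apply $\alpha$ syllable by syllable, and check that right multiplication by $h_i$ becomes right multiplication by $h_i'$. For $m=a_0e^{n_1}a_1\cdots e^{n_r}a_r$ in normal form put
$$\beta(m)=\alpha(a_0)e^{n_1}\alpha(a_1)\cdots e^{n_r}\alpha(a_r).$$
As $\alpha$ is a bijection of $A$ fixing $1$, normal forms go to normal forms, so $\beta$ is a bijection of $M$ with $\beta(1)=1$.

We have $\beta(me)=\beta(m)e$. If $r=0$ or $a_r\ne1$, the normal form of $me$ has the extra syllables $e^1\cdot1$, and the claim is clear. If $r\ge1$ and $a_r=1$, then $n_r$ is replaced by $n_r+1$, or, if $n_r=-1$, the syllables $e^{n_r}a_r$ disappear and $me$ ends with $a_{r-1}$. In both cases $\beta(m)$ changes in the same way. Hence $\beta(me^n)=\beta(m)e^n$ for all $n\in\mathbb Z$. Also, for $p\in A$, only the last syllable changes in $mp$, so $\beta(m)^{-1}\beta(mp)=\alpha(a_r)^{-1}\alpha(a_rp)$.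

Combining, $\beta(me^i)=\beta(m)e^i$. If $a$ is the last $A$-syllable of $me^i$, then by (6) $\beta(me^iw_iz^{k_i})=\beta(me^i)\alpha(a)^{-1}\alpha(aw_iz^{k_i})=\beta(m)e^iw_iz^{k_i'}$. Multiplying by $e^i$ once more, $\beta(mh_i)=\beta(m)h_i'$. Replacing $m$ by $mh_i^{-1}$ gives $\beta(mh_i^{-1})=\beta(m)h_i'^{-1}$. Therefore
$$\beta(mh)=\beta(m)\theta(h)\qquad(m\in M,\ h\in H),\tag{7}$$
and in particular $\beta(h)=\theta(h)$. By (6) and $\beta(me)=\beta(m)e$, we also have $|\beta(m)^{-1}\beta(ms)|_M\le2D+2$ for each generator $s$ of $M$. The map $\beta^{-1}$ is built in the same way from $\alpha^{-1}$. So it satisfies the same bound, and (7) gives $\beta^{-1}(m\theta(h))=\beta^{-1}(m)h$.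

**Step 3: the map on the double.** We glue copies of $\beta$ along normal forms. Let $C\ni1$ be a transversal for the left cosets of $H$ in $M$. By (7), $\beta$ maps $cH$ bijectively onto $\beta(c)H'$. So $C'=\beta(C)\ni1$ is a transversal for $M/H'$. Put $\beta(\bar m)=\overline{\beta(m)}$ for $m\in M$; on $H=\bar H$ the two definitions agree, both giving $\theta$. Each $g\in G_k$ is uniquely $c_1\cdots c_lh$ in normal form, and we put
$$\Phi(c_1\cdots c_lh)=\beta(c_1)\cdots\beta(c_l)\,\theta(h).$$
The right side is a normal form in $G_{k'}$ for the transversals $C',\bar C'$, and every normal form arises exactly once. So $\Phi$ is a bijection.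

**Step 4: Lipschitz bounds.** It suffices to bound $|\Phi(g)^{-1}\Phi(gs)|$ for $s\in S$. Let $s\in\{a,b,z,e\}$ and $g=c_1\cdots c_lh$. If $l\ge1$ and $c_l\in C$, put $u=c_1\cdots c_{l-1}$ and $m_0=c_lh$; otherwise put $u=c_1\cdots c_l$ and $m_0=h$. Then $g=um_0$ with $m_0\in M$, and $u$ is empty or ends in $\bar C\setminus\{1\}$. For every $m=ch'\in M$ with $c\in C$, $h'\in H$, the product $uch'$ is a normal form (omit $c$ if $c=1$). So by (7)
$$\Phi(um)=\Phi(u)\beta(c)\theta(h')=\Phi(u)\beta(m).\tag{8}$$
Applying (8) to $m_0$ and $m_0s$ gives $\Phi(g)^{-1}\Phi(gs)=\beta(m_0)^{-1}\beta(m_0s)$, of length at most $2D+2$. For barred $s$, exchange the roles of the two factors. So $\Phi$ is $(2D+2)$-Lipschitz. The map $\Phi^{-1}$ is the analogous map built from $\beta^{-1}$, $\theta^{-1}$ and the transversal $C'$, so the same argument applies to it. $\square$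

## 10. Loops that short loops cannot fill

**Definition ($\rho$-null paths).** For a Cayley graph $X$ and $\rho\ge0$, let $X_\rho$ be $X$ with a $2$-cell attached along each closed edge path of length at most $\rho$. A closed path is $\rho$-null if it is null-homotopic in $X_\rho$.

Here $\pi_1(X,1)=\ker(F(S)\to G)$, since closed paths at $1$ are words trivial in $G$. A cell attached at the vertex $g$ along a path labeled $V$ kills the words $UVU^{-1}$ with $U$ representing $g$. Hence a closed path labeled $W$ is $\rho$-null if and only if $W$ lies in the normal closure in $F(S)$ of the words of length at most $\rho$ that are trivial in $G$. By left translation the base point does not matter.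

For example, in $\mathbb Z^2=\langle a,b\mid[a,b]\rangle$ all closed paths are $4$-null. In $\mathbb Z/n$ with one generator $a$, the loop $a^n$ is not $\rho$-null if $\rho<n$, since the only element of $F(a)$ represented by a word of length less than $n$ and trivial in $\mathbb Z/n$ is $1$.

For $n\ge0$ let $H^{(n)}=\langle h_i:\ell_i\le2n\rangle$ and $G_k^{(n)}=M*_{H^{(n)}}\bar M$, again with $h=\bar h$ for $h\in H^{(n)}$. Its presentation has the four commutators and only those $R_i$ with $\ell_i\le2n$.

**Proposition 5.** (a) A word $W$ in $S^{\pm1}$ with $|W|\le n$ is trivial in $G_k$ if and only if it is trivial in $G_k^{(n)}$.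

(b) If $0\le\rho<\ell_i/2$, the closed path labeled $R_i$ (of length $2\ell_i$) in the Cayley graph of $G_k$ is not $\rho$-null.

*Proof of (a).* "If" holds because $G_k$ is a quotient of $G_k^{(n)}$. For the converse, the point is that a short word can only use short elements of $H$. Let $W$ be trivial in $G_k$, and write $W=W_1\cdots W_r$ with maximal blocks alternately in the letters of $M$ and of $\bar M$. Induct on $r$. If $r\le1$, then $W$ is trivial in $M$ or in $\bar M$, since the factors embed in $G_k$, so it is trivial in $G_k^{(n)}$. If $r\ge2$, by the normal form theorem some $W_j$ represents an element of the amalgamated subgroup; say $W_j$ is a word in the letters of $M$ representing an element of $H$, the other case being symmetric. As $|W_j|_M\le n$, (5) shows that every $h_i$ occurring in the reduced expression of $W_j$ in the basis $(h_i)$ has $\ell_i\le2n$. So $W_j\in H^{(n)}$. Hence $W_j$ equals its barred copy $\bar W_j$, a word of the same length, both in $G_k$ and in $G_k^{(n)}$. Replace $W_j$ by $\bar W_j$. It merges with a neighboring block, so there are fewer blocks. The total length and the elements represented in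 both groups are unchanged. Apply the induction hypothesis.

*Proof of (b).* We kill all relators except $R_i$ and show that $R_i$ stays alive. Suppose $R_i$ is in the normal closure of words $V$ that are trivial in $G_k$ with $|V|\le\rho<\ell_i/2$. Let $n=\lfloor\rho\rfloor$. By (a) each $V$ is trivial in $G_k^{(n)}$. A generator $h_j$ of $H^{(n)}$ has $\ell_j\le2n\le 2\rho<\ell_i$, so $H^{(n)}\subset H^{[i]}:=\langle h_j:j\ne i\rangle$. Hence all $V$, and so $R_i$, are trivial in $M*_{H^{[i]}}\bar M$, that is, $h_i=\bar h_i$ there. In that amalgam $M\cap\bar M=H^{[i]}$, so $h_i\in H^{[i]}$. This contradicts that $H$ is free on $(h_i)$. $\square$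

The next lemma carries fillings across a quasi-isometry.

**Lemma 6.** Let $X,Y$ be Cayley graphs of groups $G,G'$, $K\ge1$ an integer, and $\varphi:G\to G'$, $\psi:G'\to G$ maps sending adjacent vertices to vertices at distance at most $K$, with $d(\psi\varphi(g),g)\le K$ for all $g\in G$. If all closed paths of length at most $Kn$ in $Y$ are $\rho$-null, then all closed paths of length at most $n$ in $X$ are $\max(K\rho,1+2K+K^2)$-null.

*Proof.* Extend $\varphi,\psi$ to the graphs by sending each edge to a geodesic path of length at most $K$. Let $\gamma$ be a closed path of length at most $n$ in $X$. Then $\varphi\gamma$ has length at most $Kn$, so it is null-homotopic in $Y_\rho$. The map $\psi$ takes closed paths of length at most $\rho$ to closed paths of length at most $K\rho$, so it extends to $Y_\rho\to X_{K\rho}$. Hence $\psi\varphi\gamma$ is $K\rho$-null. It remains to compare $\gamma$ with $\psi\varphi\gamma$. Join each vertex $g$ of $\gamma$ to $\psi\varphi(g)$ by a geodesic of length at most $K$. Each edge of $\gamma$ then bounds, with two such geodesics and its image of length at most $K^2$, a closed path of length at most $1+K+K^2+K$.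 So $\gamma$ is freely homotopic to $\psi\varphi\gamma$ in $X_{1+2K+K^2}$, and therefore null-homotopic in $X_{\max(K\rho,1+2K+K^2)}$. $\square$

**Proposition 7.** If $G_k\approx_{QI}G_{k'}$, there is an integer $K\ge1$ such that for all large $i$ there is $j$ with $\ell_i(k)/4K\le\ell_j(k')\le4K\ell_i(k)$.

*Proof.* Take $K,\varphi,\psi$ from (1) with $G=G_k$ and $H=G_{k'}$ there, and write $\ell_i=\ell_i(k)$, $\ell_j'=\ell_j(k')$, and $R_j'$ for the relators of $G_{k'}$. The aim is to fill $R_i$ using the relators of $G_{k'}$. Let $n=2\ell_i$. A closed path of length at most $Kn=2K\ell_i$ in the Cayley graph of $G_{k'}$ has a label that is trivial in $G_{k'}^{(2K\ell_i)}$, by Proposition 5(a). So its label lies in the normal closure of the four commutators, of length $4$, and the $R_j'$, of length $2\ell_j'$, with $\ell_j'\le4K\ell_i$. Hence it is $\rho$-null with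
$$\rho=\max\big(\{4\}\cup\{2\ell_j':\ell_j'\le4K\ell_i\}\big),$$
a maximum over a finite set, since $\ell_j'\ge L_j\to\infty$. By Lemma 6, $R_i$ is $\max(K\rho,1+2K+K^2)$-null, so by Proposition 5(b) this maximum is at least $\ell_i/2$. For large $i$ we have $\ell_i>2(1+2K+K^2)$ and $\ell_i>8K$. The first forces $K\rho\ge\ell_i/2$, and the second then excludes $\rho=4$. So $\rho=2\ell_j'$ for some $j$ with $\ell_j'\le4K\ell_i$, and $2K\ell_j'\ge\ell_i/2$. $\square$

## 11. Proof of Theorem A

Enumerate the pairs $(n,q)$ with $n\ge1$ and $0\le q\le n$ lexicographically as $(n(i),q(i))_{i\ge1}$. Each $n$ contributes at least one pair, so $n(i)\le i$. For $x\in X_0$ put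
$$k_i(x)=|x_{n(i)}-q(i)|\,L_i,\qquad\Gamma(x)=G_{k(x)}\text{ marked by }S .$$
Thus $k_i(x)\le n(i)L_i\le iL_i$. With $2i\le L_i$ this gives
$$L_i\le\ell_i(k(x))\le(i+2)L_i .\tag{9}$$

**Step 1: continuity.** We show that each word problem depends on finitely many coordinates of $x$. For a word $W$ of length $n$, Proposition 5(a) shows that whether $W$ is trivial in $\Gamma(x)$ depends only on $G_{k(x)}^{(n)}$. Since $\ell_i\ge L_i$, this group is determined by the $k_i(x)$ with $L_i\le2n$, hence by finitely many coordinates of $x$. So $\{x:W\text{ is trivial in }\Gamma(x)\}$ is clopen for every $W$, and $\Gamma:X_0\to\mathcal G_8$ is continuous.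

**Step 2: $x\,E\,y$ implies bi-Lipschitz equivalence.** This uses that the code varies with differences. If $|x_n-y_n|\le D$ for all $n$, then $\big||x_n-q|-|y_n-q|\big|\le D$ for all $n,q$. So $|k_i(x)-k_i(y)|\le DL_i$ for all $i$, and Proposition 4 applies.

**Step 3: quasi-isometry matches relators at the same scale.** Let $\Gamma(x)\approx_{QI}\Gamma(y)$, and write $\ell_i=\ell_i(k(x))$, $\ell_i'=\ell_i(k(y))$. The aim is to show that $j=i$ in Proposition 7 for all large $i$. Take $K$ from Proposition 7, $i$ large with $i+1>4K$, and the corresponding $j$, so that $\ell_i/4K\le\ell_j'\le4K\ell_i$.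

If $j>i$, then by (2) and (9) $\ell_j'\ge L_{i+1}\ge(i+2)^2L_i\ge(i+2)\ell_i>4K\ell_i$, which is impossible. If $j<i$, then $\ell_j'\le(j+2)L_j\le(i+1)L_{i-1}\le L_i/(i+1)\le\ell_i/(i+1)<\ell_i/4K$, which is impossible too. So $j=i$, and there is $i_0$ with $\ell_i'\le4K\ell_i$ for all $i\ge i_0$.

**Step 4: reading off the difference.** Here the pair $(n,x_n)$ is used. Let $n\ge i_0$, and choose $i$ with $n(i)=n$ and $q(i)=x_n$; then $i\ge n\ge i_0$. For this $i$ we have $k_i(x)=0$, so $\ell_i=2i+L_i\le2L_i$, while $\ell_i'\ge L_i+|y_n-x_n|L_i$. So $(1+|x_n-y_n|)L_i\le4K\cdot2L_i$, that is, $1+|x_n-y_n|\le8K$. This holds for all but finitely many $n$, hence $\sup_n|x_n-y_n|<\infty$ and $x\,E\,y$. $\square$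

Together with Section 5 this also completes the proof of Theorem B.

## 12. Completeness among $K_\sigma$ relations

**Step 1: $\approx_{QI}$ is $K_\sigma$.** We code a pair of quasi-inverse maps with constant $K$ as a point of a compact space, and project. Fix $m,m',K\in\mathbb N$ with $m,m',K\ge1$. Let $B_R$ be the ball of radius $R$ about $1$ in the free group in question. Consider quadruples $(N,N',f,g)$ with $N\in\mathcal G_m$, $N'\in\mathcal G_{m'}$, and maps $f:F_m\to F_{m'}$, $g:F_{m'}\to F_m$ with $f(1)=1$, $f(u)\in B_{K|u|}$, $g(v)\in B_{K|v|+K}$, such that

- for all $u,u'\in F_m$: $u^{-1}u'\in N\Rightarrow f(u)^{-1}f(u')\in N'$;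
- for all $u\in F_m$ and generators $s$: $f(u)^{-1}f(us)\in N'B_K$;
- the symmetric conditions hold for $g$;
- for all $u\in F_m$, $v\in F_{m'}$: $(gf(u))^{-1}u\in NB_K$ and $(fg(v))^{-1}v\in N'B_K$.

The values $f(u)$ and $g(v)$ range over finite sets, so $(f,g)$ ranges over a compact product. For fixed $u,u',s,v$ each condition depends on finitely many values of $f,g$ and on the membership of finitely many words in $N,N'$, so it is clopen. Thus the set of quadruples is compact, and so is its projection $C_{m,m',K}\subset\mathcal G_m\times\mathcal G_{m'}$.

If $(N,N')\in C_{m,m',K}$, then by the first condition and its symmetric version $f,g$ induce maps between $F_m/N$ and $F_{m'}/N'$. Since $NB_K$ is the set of elements whose image in $F_m/N$ has length at most $K$, and likewise for $N'B_K$, the other conditions say that (1) holds. So the groups are quasi-isometric. Conversely, let $F_m/N\approx_{QI}F_{m'}/N'$. Take $\varphi,\psi,K$ as in (1) with $\varphi(1)=1$. For each element of each group fix one shortest word representing it. Let $f(u)$ be the chosen word for $\varphi(uN)$ and $g(v)$ the one for $\psi(vN')$. Then $f(1)=1$ and $|f(u)|=|\varphi(uN)|\le K|u|$.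 Since $\psi(1)=\psi\varphi(1)$ is within $K$ of $1$, we get $|g(v)|\le K|v|+K$. The remaining conditions are clear; the first holds because $u^{-1}u'\in N$ gives $f(u)=f(u')$. Hence $\approx_{QI}\,=\bigcup_{m,m',K}C_{m,m',K}$ is $K_\sigma$.

For bi-Lipschitz equivalence, replace the last conditions by $(gf(u))^{-1}u\in N$ and $(fg(v))^{-1}v\in N'$, and require $g(1)=1$. The induced maps are then mutually inverse and $K$-Lipschitz. Conversely, a bi-Lipschitz bijection, translated to send $1$ to $1$, and its inverse give such $f,g$ by chosen shortest words. So this relation is $K_\sigma$ too.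

**Step 2: every $K_\sigma$ relation reduces to $\approx_{QI}$.** This combines Theorem A with a published theorem. Rosendal (*Cofinal families of Borel equivalence relations and quasiorders*, J. Symbolic Logic 70 (2005)) proved that every $K_\sigma$ equivalence relation on a Polish space is Borel reducible to the relation $\sup_n|x_n-y_n|<\infty$ on $\prod_{n\ge1}\{1,\dots,n\}$. The map $x\mapsto(x_n-1)_n$ reduces this relation to $E$. By Theorem A, $\Gamma$ reduces $E$ to $\approx_{QI}$. It also reduces $E$ to bi-Lipschitz equivalence, because $x\,E\,y$ gives a bi-Lipschitz bijection, and bi-Lipschitz equivalent groups are quasi-isometric, so that $\Gamma(x),\Gamma(y)$ bi-Lipschitz equivalent implies $x\,E\,y$.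

**Step 3: $\cong\,<_B\,\approx_{QI}$.** We show that $\cong$ reduces to a $K_\sigma$ relation, and then quote Theorem B for strictness. The relation $\cong$ is Borel. Indeed, for $N\in\mathcal G_m$ and $N'\in\mathcal G_{m'}$ the groups are isomorphic exactly when there are tuples of words defining homomorphisms $p:F_m\to F_{m'}$ and $p':F_{m'}\to F_m$ with $p(u)\in N'$ for all $u\in N$, $p'(v)\in N$ for all $v\in N'$, $p'p(s)s^{-1}\in N$ for all free generators $s$ of $F_m$, and $pp'(t)t^{-1}\in N'$ for all free generators $t$ of $F_{m'}$. There are countably many pairs of tuples, and for each the condition on $(N,N')$ is closed. So $\cong$ is a Borel equivalence relation with countable classes, that is, a countable Borel equivalence relation. By Dougherty–Jackson–Kechris (*The structure of hyperfinite Borel equivalence relations*, Trans. AMS 341 (1994)), every countable Borel equivalence relation is Borel reducible to the orbit relation of the shift of $F_2$ on the compact space $2^{F_2}$. That orbit relation is the union of the graphs of countably many homeomorphisms of a compact space, so it is $K_\sigma$. By Step 2, $\cong\,\le_B\,\approx_{QI}$.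 By Theorem B there is no reduction in the other direction.

The same holds for bi-Lipschitz equivalence. Step 2 gives the reduction of $\cong$ to it. A reduction of it to a relation $F$ with countable classes, composed with $\Gamma$, would contradict Lemma 2, since $\Gamma$ reduces $E$ to bi-Lipschitz equivalence.

**Step 4: no reduction to orbit equivalence relations.** We embed a relation that is known not to reduce to these. Let $E_1$ be the relation on $(2^\omega)^\omega$ given by $x\,E_1\,x'\iff\exists J\,\forall j>J\ x_j=x_j'$. For example, two sequences that differ only in the entry $x_0$ are $E_1$-equivalent. Choose an injection $(j,i)\mapsto n(j,i)\ge\max(j,1)$ from $\omega\times\omega$ into $\{1,2,\dots\}$, and map $x$ to $y\in X_0$ with $y_{n(j,i)}=j\cdot x_j(i)$ and $y_n=0$ for all other $n$. This is in $X_0$ because $j\le n(j,i)$, and the map is continuous, since each coordinate of $y$ depends on at most one bit of $x$. If $x_j=x_j'$ for all $j>J$, then $y$ and $y'$ differ by at most $J$ in every coordinate. If $x_j\ne x_j'$ for infinitely many $j$, then for each such $j$ some coordinate differs by exactly $j$, so the differences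 are unbounded. Hence $x\,E_1\,x'\iff y\,E\,y'$, and $E_1\le_BE\le_B\,\approx_{QI}$. By Kechris–Louveau (*The classification of hypersmooth Borel equivalence relations*, J. AMS 10 (1997)), $E_1$ is not Borel reducible to any orbit equivalence relation of a Borel action of a Polish group. Composing reductions, neither is $\approx_{QI}$. Since also $E$ reduces to bi-Lipschitz equivalence, neither is bi-Lipschitz equivalence. $\blacksquare$
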